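\title{A capacity condition for boundary continuity of solutions of $\Delta^2u=f$ fails in dimensions $n\ge 8$}

\begin{abstract}
For $n=5,6,7$, divergence of the series $\sum_k 2^{k(n-4)}\operatorname{cap}_2(C_{2^{-k}}\setminus\Omega)$ of normalized biharmonic capacities of dyadic shells guarantees that solutions of the Dirichlet problem for $\Delta^2u=f$ in $\Omega\subset\mathbb R^n$ are continuous at the boundary point $0$. It was conjectured that the restriction $n<8$ is not essential. We show that the conjecture is false for every $n\ge8$. The mechanism is a sign change: forcing $u=0$ on a small sphere, with no condition on $\nabla u$, multiplies the value of $u$ at the center by approximately $-(n-4)/4$. We realize this constraint by many tiny holes centered on the sphere and iterate. For $n\ge9$ the solution so obtained is unbounded, although the complement of the domain has uniformly positive capacity density at $0$.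
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $B_\rho(x_0)$ be the open ball in $\mathbb R^n$, $n\ge2$, let $B_\rho=B_\rho(0)$ and $S_\rho=\partial B_\rho$, and let
\[
C_\rho=\{x\in\mathbb R^n:\ \rho/2\le|x|\le\rho\}.
\]
We write $\|\cdot\|$ and $(\cdot,\cdot)$ for the norm and inner product of $L^2(\mathbb R^n)$.

Let $\Omega\subset\mathbb R^n$ be a domain with $0\in\partial\Omega$ and let $f\in C_0^\infty(\Omega)$. The space $\mathring W^{2,2}(\Omega)$ is the closure of $C_0^\infty(\Omega)$ in the norm $\|\Delta v\|$. The generalized solution of the Dirichlet problem for $\Delta^2u=f$ with zero data is the function $u\in\mathring W^{2,2}(\Omega)$ with $(\Delta u,\Delta\varphi)=(f,\varphi)$ for all $\varphi\in C_0^\infty(\Omega)$. It is smooth in $\Omega$, but it takes its boundary data only in the sense of membership in $\mathring W^{2,2}(\Omega)$. We say that $u$ is \emph{continuous at $0$} if $u(x)\to0$ as $x\to0$, $x\in\Omega$, and we ask for a condition on $\Omega$ that guarantees this for all $f$. For $n=2,3$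 no condition is needed, by Sobolev's embedding theorem; for $n=4$ the condition has a form different from the one below. From now on $n\ge5$.

The size of the complement of $\Omega$ is measured by the biharmonic capacity of compact sets $K\subset\mathbb R^n$,
\[
\operatorname{cap}_2(K)=\inf\bigl\{\|\Delta\varphi\|^2:\ \varphi\in C_0^\infty(\mathbb R^n),\ \varphi=1\text{ in a neighborhood of }K\bigr\}.
\]
This is the least energy needed to change the constant $1$ into a function $1-\varphi$ that vanishes near $K$. The capacity is monotone in $K$, and the substitution $\varphi\mapsto\varphi(\cdot/t)$ gives $\operatorname{cap}_2(tK)=t^{n-4}\operatorname{cap}_2(K)$. Hence the numbers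
\[
\gamma_k=2^{k(n-4)}\operatorname{cap}_2(C_{2^{-k}}\setminus\Omega)=\operatorname{cap}_2(C_1\setminus 2^k\Omega)
\]
lie between $0$ and $\operatorname{cap}_2(C_1)$, and $\gamma_k$ measures how much of the $k$th dyadic shell, seen at unit scale, is occupied by the complement of $\Omega$. The condition in question is
\begin{equation}\label{eq:series}
\sum_{k=1}^\infty 2^{k(n-4)}\operatorname{cap}_2(C_{2^{-k}}\setminus\Omega)=\infty .
\end{equation}

Two extreme cases show what \eqref{eq:series} distinguishes. In the punctured ball $\Omega=B_1\setminus\{0\}$ all $\gamma_k$ vanish. Cutting off a function $\psi\in C_0^\infty(B_1)$ on $B_t$ changes it by $O(t^{(n-4)/2})$ in the norm $\|\Delta\,\cdot\|$, so $\psi\in\mathring W^{2,2}(\Omega)$; if $\psi=1$ near $0$, then $u=\psi$ is the solution for $f=\Delta^2\psi\in C_0^\infty(\Omega)$, and continuity at $0$ fails. At the other extreme, if the complement of $\Omega$ contains a solid cone with vertex $0$ near $0$, then $C_1\setminus2^k\Omega$ contains one fixed closed ball for all large $k$; a ball has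 positive capacity by Sobolev's inequality \eqref{eq:sobolev} below, so the $\gamma_k$ stay bounded away from $0$.

A heuristic argument suggests that \eqref{eq:series} should suffice. Suppose that $u$ is close to a constant $A$ just outside the $k$th shell, and let $K=C_{2^{-k}}\setminus\Omega$. The cheapest way to make $u$ vanish on $K$ is to subtract $A\varphi_K$, where $\varphi_K$ is the extremal function for $\operatorname{cap}_2(K)$. Inside the shell $u$ is then close to $A(1-\varphi_K(0))$. If $c\gamma_k\le\varphi_K(0)\le1$, each shell multiplies $|A|$ by at most $1-c\gamma_k$, and $\prod(1-c\gamma_k)=0$ when $\sum\gamma_k=\infty$. The weak point is the upper bound. For the analogous problem for the Laplacian it is the maximum principle. For $\Delta^2$ nothing keeps $\varphi_K(0)$ below $1$, and the argument survives only as long as $\varphi_K(0)$ stays below $2$.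

We take the problem from \cite{source}, where it comes with the following known result: for $n=5,6,7$, condition \eqref{eq:series} guarantees continuity of $u$ at $0$ for every $f\in C_0^\infty(\Omega)$. The conjecture posed there is that the restriction $n<8$ is not essential, that is, that for every $n\ge8$ as well \eqref{eq:series} implies continuity of $u$ at $0$ for every domain $\Omega$ with $0\in\partial\Omega$ and every $f\in C_0^\infty(\Omega)$. We disprove it in every dimension $n\ge8$. In part (b) below, the Green function of $\Omega$ is the kernel $G$ with $u(x)=\int_\Omega G(x,y)f(y)\,dy$ for $f\in C_0^\infty(\Omega)$; the bound in question compares it with the fundamental solution of $\Delta^2$, a multiple of $|x-y|^{4-n}$.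

\begin{theorem}\label{thm:main}
Let $n\ge8$. There are a bounded domain $\Omega\subset B_1$ with $0\in\partial\Omega$ satisfying \eqref{eq:series}, and $f\in C_0^\infty(\Omega)$, such that the generalized solution $u\in\mathring W^{2,2}(\Omega)$ of $\Delta^2u=f$ does not tend to $0$ as $x\to0$. More precisely, there are $c>0$ and $\rho_j\downarrow0$ such that the spheres $S_{\rho_j}$ lie in $\Omega$ and $(-1)^ju\ge c$ on $S_{\rho_j}$ for all $j\ge1$. Moreover:
\begin{itemize}
\item[(a)] For $n=8$, $\Omega$ can be chosen so that in addition $\sum_{k\le N}2^{4k}\operatorname{cap}_2(C_{2^{-k}}\setminus\Omega)\ge cN/\log N$ for all large $N$.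
\item[(b)] For $n\ge9$, $\Omega$ can be chosen so that $\operatorname{cap}_2(\overline{B_\rho}\setminus\Omega)\ge c\rho^{\,n-4}$ for all $0<\rho\le1$, and $|u(x)|\ge c|x|^{-\kappa}$ on the spheres $S_{\rho_j}$ for some $\kappa>0$. So $u$ is unbounded, and no estimate $|G(x,y)|\le C|x-y|^{4-n}$ holds for the Green function of $\Omega$.
\end{itemize}
\end{theorem}

Since each $\gamma_k$ is at most $\operatorname{cap}_2(C_1)$, the partial sums in \eqref{eq:series} never exceed $CN$; the divergence in (a) is within a logarithm of the fastest possible. Theorem~\ref{thm:main} and the known result quoted above, which is not used in the proof, give the exact range.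

\begin{corollary}
Among the dimensions $n\ge5$, condition \eqref{eq:series} guarantees continuity at $0$ exactly when $n\le7$.
\end{corollary}

Throughout the rest of the paper $n\ge8$ and
\[
\theta=\frac{n-4}4\ge1 .
\]
Note that $2\theta=(n-4)/2$ is the scaling exponent of the energy norm: $\|\Delta[v(\cdot/r)]\|=r^{2\theta}\|\Delta v\|$. The letters $C,C_0,C_1,\dots$ denote constants that depend only on $n$ unless another dependence is shown.

\section{The model: a pinned sphere}\label{sec:model}

Start from the biharmonic function $u\equiv1$ in $\mathbb R^n$ and impose a constraint on the unit sphere at the least cost in energy. The new function is $1-w$, where $w$ decays at infinity and minimizes $\|\Delta w\|$ under the constraint. There are two natural constraints.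

If the sphere is \emph{clamped}, $1-w$ and its gradient vanish on $S_1$. Then the inside and the outside decouple, $w=1$ in $B_1$ costs nothing, and $1-w=0$ in $B_1$. This is the behavior that the heuristic argument expects.

If the sphere is \emph{pinned}, only $1-w=0$ on $S_1$ is required. We look for a radial $w$ that is biharmonic off $S_1$. With $\rho=|x|$ we have $\Delta\rho^a=a(a+n-2)\rho^{a-2}$, so $1,\rho^2,\rho^{2-n},\rho^{4-n}$ are biharmonic for $\rho>0$. Regularity at $0$ and decay at infinity leave
\[
w=a+b\rho^2\quad(\rho\le1),\qquad w=a'\rho^{4-n}+b'\rho^{2-n}\quad(\rho\ge1).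
\]
The constraint gives $a+b=1$ and $a'+b'=1$. Finite energy requires $w\in C^1$, that is, $2b=(4-n)a'+(2-n)b'$. The fourth condition comes from minimality: the normal derivative of a variation is free on $S_1$, and in Green's formula it is multiplied by the jump of $\Delta w$, so $\Delta w$ must be continuous: $2nb=2(4-n)a'$. Substituting $b=(4-n)a'/n$ and $b'=1-a'$ into the $C^1$ condition gives $2(4-n)a'/n=2a'+2-n$, so $a'=n/4$, $b=b'=-\theta$, $a=n/4$. Thus
\begin{equation}\label{eq:w}
w=\tfrac n4-\theta\rho^2\quad(\rho\le1),\qquad w=\tfrac n4\rho^{4-n}-\theta\rho^{2-n}\quad(\rho\ge1),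
\end{equation}
and inside the sphere
\begin{equation}\label{eq:inside}
1-w=-\theta(1-\rho^2).
\end{equation}
The sphere acts as a hinge. Outside it, $1-w$ leaves $0$ with slope $2\theta>0$; the slope is carried across the sphere, so inside $1-w$ is negative. In dimension $8$,
\[
w=2-\rho^2\ \ (\rho\le1),\qquad w=2\rho^{-4}-\rho^{-6}\ \ (\rho\ge1);
\]
both pieces have value $1$, radial derivative $-2$ and Laplacian $-16$ at $\rho=1$, and $1-w(0)=-1$. Pinning reverses the sign of the value at the center and keeps its size. In general $w(0)=n/4$, which reaches the critical value $2$ of the heuristic argument exactly when $n\ge8$.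

Near the center $1-w$ is again almost constant, so one can pin a much smaller sphere, then a still smaller one, and expect the values $1,-\theta,\theta^2,\dots$. The next lemma records what we use about $w$; identity \eqref{eq:green} also confirms minimality, since it gives $\|\Delta(w+\varphi)\|^2=\|\Delta w\|^2+\|\Delta\varphi\|^2$ when $\varphi$ vanishes on $S_1$. By $\varphi|_{S_r}$ we mean the trace: the restriction map $C_0^\infty(\mathbb R^n)\to L^2(S_r)$ extends to a bounded operator on $W^{1,2}(\mathbb R^n)$.

\begin{lemma}\label{lem:w}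
Let $w$ be given by \eqref{eq:w}, $w_r(x)=w(x/r)$ for $r>0$, and $c_n=2n(n-2)\theta$. Then $w_r\in C^1\cap W^{2,\infty}_{\mathrm{loc}}(\mathbb R^n)$, $w_r=1$ on $S_r$, $w_r$ is biharmonic in $B_r$,
\begin{equation}\label{eq:wbounds}
\|\Delta w_r\|^2=c_n|S_1|\,r^{n-4},\qquad |\nabla^iw_r(x)|\le Cr^{n-4}|x|^{4-n-i}\quad(|x|>r,\ i=0,1,2),
\end{equation}
and for every compactly supported $\varphi\in W^{2,2}(\mathbb R^n)$
\begin{equation}\label{eq:green}
(\Delta w_r,\Delta\varphi)=c_nr^{-3}\int_{S_r}\varphi\,d\sigma .
\end{equation}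
In particular $(\Delta w_r,\Delta\varphi)=0$ if $\varphi|_{S_r}=0$.
\end{lemma}

\begin{proof}
The two pieces of $w$ are smooth up to $S_1$, where they have the same value $\frac n4-\theta=1$ and the same radial derivative $-2\theta=-n\theta+(n-2)\theta$. Hence $w\in C^1\cap W^{2,\infty}_{\mathrm{loc}}$, and $g:=\Delta w=-2n\theta\min(1,\rho^{2-n})$. Therefore
\[
\|\Delta w\|^2=4n^2\theta^2|S_1|\Bigl(\frac1n+\frac1{n-4}\Bigr)=4n^2\theta^2|S_1|\,\frac{2(n-2)}{4n\theta}=c_n|S_1| ,
\]
and \eqref{eq:wbounds} follows by scaling and by differentiating \eqref{eq:w}. The function $g$ is continuous, harmonic off $S_1$, and its radial derivative on $S_1$ is $0$ from inside and $c_n$ from outside. For $\varphi\in C_0^\infty(\mathbb R^n)$, Green's formula gives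
\[
\int_{B_1}g\Delta\varphi\,dx=\int_{S_1}g\,\partial_\rho\varphi\,d\sigma,\qquad
\int_{\mathbb R^n\setminus B_1}g\Delta\varphi\,dx=-\int_{S_1}g\,\partial_\rho\varphi\,d\sigma+c_n\int_{S_1}\varphi\,d\sigma .
\]
The sum is \eqref{eq:green} for $r=1$. For general $r$ we have $\Delta w_r=r^{-2}g(\cdot/r)$, and the jump of its radial derivative is $c_nr^{-3}$. Both sides of \eqref{eq:green} are continuous in $W^{2,2}$, so mollification extends the identity to all compactly supported $\varphi\in W^{2,2}$.
\end{proof}

Three things separate the model from Theorem~\ref{thm:main}. First, the function to be pinned is only approximately constant and lives in a bounded domain; Section~\ref{sec:pin} bounds the error in terms of the ratio between the radius of the sphere and the scale on which the function varies. Second, pinning is not a Dirichlet condition: removing the sphere from the domain clamps it. Section~\ref{sec:perf} shows that removing many tiny balls centered on the sphere approximates pinning, and that these balls have capacity comparable to $r^{n-4}$.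 Third, the errors of infinitely many steps must be summed; this is done in Sections~\ref{sec:iter} and~\ref{sec:proof}.

\section{Projections and an interior estimate}\label{sec:prelim}

For $v\in C_0^\infty(\mathbb R^n)$, two integrations by parts give $\|\Delta v\|=\|\nabla^2v\|$, where $|\nabla^2v|^2=\sum_{a,b}(\partial_a\partial_bv)^2$. Sobolev's inequality $\|g\|_{L^{nq/(n-q)}}\le C\|\nabla g\|_{L^q}$, applied to $\nabla v$ with $q=2$ and then to $v$ with $q=2n/(n-2)<n$, yields
\begin{equation}\label{eq:sobolev}
\|v\|_{L^p}+\|\nabla v\|_{L^{2n/(n-2)}}\le C\|\Delta v\|,\qquad p=\frac{2n}{n-4}.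
\end{equation}
H\"older's inequality on a ball then gives, for every $R>0$,
\begin{equation}\label{eq:holder}
\|v\|_{L^2(B_R)}\le CR^2\|\Delta v\|,\qquad\|\nabla v\|_{L^2(B_R)}\le CR\,\|\Delta v\| .
\end{equation}

For open $D\subset B_1$ let $H(D)=\mathring W^{2,2}(D)$, with functions extended by $0$ to $\mathbb R^n$. By \eqref{eq:holder}, $\|\Delta v\|$ is equivalent to the $W^{2,2}(\mathbb R^n)$ norm on $C_0^\infty(B_1)$. So $H:=H(B_1)$ is a Hilbert space with inner product $(\Delta v,\Delta\varphi)$, inequalities \eqref{eq:sobolev} and \eqref{eq:holder} hold on $H$, every $H(D)$ is a closed subspace of $H$, and multiplication by a smooth function is bounded on $H$. A function in $W^{2,2}$ with compact support in $D$ belongs to $H(D)$, by mollification. If $S_r\subset D$, the \emph{pinned space}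
\[
H_r(D)=\{v\in H(D):\ v|_{S_r}=0\}
\]
is a closed subspace of $H(D)$, because the trace is bounded.

All functions in our construction are orthogonal projections in $H$. For a closed subspace $V\subset H$ and $g\in H$, the projection $P_Vg$ is the element of $V$ with $(\Delta P_Vg,\Delta\varphi)=(\Delta g,\Delta\varphi)$ for all $\varphi\in V$. We use three consequences.
\begin{itemize}
\item[(P1)] If $\psi\in C_0^\infty(B_1)$ and $f=\Delta^2\psi$, then $(\Delta\psi,\Delta\varphi)=(f,\varphi)$ on $H$, so the generalized solution of $\Delta^2u=f$ in $D$ is $P_{H(D)}\psi$.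
\item[(P2)] If $V'\subset V$, then $P_{V'}=P_{V'}P_V$.
\item[(P3)] If $U$ is open and $C_0^\infty(U)\subset V$, then $P_Vg-g$ is biharmonic in $U$.
\end{itemize}
Here biharmonic means $\Delta^2v=0$ in the sense of distributions; such $v$ is smooth, since $\Delta^2$ is elliptic with constant coefficients. The following estimate turns smallness in energy into pointwise smallness away from the constraints.

\begin{lemma}\label{lem:interior}
If $v\in H$ is biharmonic in $B_\rho(x_0)$, then
\[
|\nabla^iv|\le C_0\,\rho^{-i-2\theta}\|\Delta v\|\quad\text{on }B_{\rho/2}(x_0),\qquad i=0,1,2 .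
\]
\end{lemma}

\begin{proof}
By \eqref{eq:sobolev} it suffices to prove the bound with $\|v\|_{L^p(B_\rho(x_0))}$ in place of $\|\Delta v\|$. Since $n/p=2\theta$, that bound is invariant under translation and scaling, so let $x_0=0$, $\rho=1$. Take $\zeta\in C_0^\infty(B_1)$ with $\zeta=1$ on $B_{3/4}$, and let $\Gamma=\gamma|x|^{4-n}$, with $\gamma=\gamma(n)$, be the fundamental solution of $\Delta^2$. By Leibniz's rule and $\Delta^2v=0$, we have $\Delta^2(\zeta v)=\sum_{|\beta|\le3}b_\beta\,\partial^\beta v$, where the $b_\beta$ are combinations of derivatives of $\zeta$ of positive order, supported in a compact subset of $B_1\setminus B_{3/4}$. For $|x|\le\frac12$, the identity $\zeta v=\Gamma*\Delta^2(\zeta v)$ and integration by parts give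
\[
v(x)=\int K(x,y)v(y)\,dy,\qquad K(x,y)=\sum_{|\beta|\le3}(-1)^{|\beta|}\partial_y^\beta\bigl(b_\beta(y)\Gamma(x-y)\bigr).
\]
On the support of $K(x,\cdot)$ we have $|x-y|\ge\frac14$, so $K$ and its $x$-derivatives of order at most $2$ are bounded. Hence $|\nabla^iv(x)|\le C\|v\|_{L^1(B_1)}\le C\|v\|_{L^p(B_1)}$.
\end{proof}

We fix one cut-off function $\chi\in C_0^\infty(B_{1/2})$ with $0\le\chi\le1$ and $\chi=1$ on $B_{1/4}$, and put $\chi_t=\chi(\cdot/t)$. Thus $\chi_t=1$ on $B_{t/4}$, its support lies in $B_{t/2}$, and $|\nabla^i\chi_t|\le Ct^{-i}$ for $i\le 2$.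

\section{Pinning a small sphere}\label{sec:pin}

Let $u\in H(D)$ be biharmonic near $0$ with $u(0)=A$, and let $u^r$ be its projection onto $H_r(D)$. The model predicts $u^r\approx u-Aw_r$. The prediction is inexact for two reasons: $w_r$ has a tail and does not belong to $H(D)$, and $u$ is not exactly $A$ on $S_r$. We cut off the tail at the scale $R$ on which $u$ varies, and we correct the trace by an explicit function. Both operations cost a fraction $O(r/R)$ of the energy norm of $w_r$.

\begin{lemma}\label{lem:pin}
Let $D\subset B_1$ be open, $B_R\subset D$, and let $u\in H(D)$ be biharmonic in $B_R$, with $u(0)=A$ and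
\[
|\nabla u|\le M/R,\qquad|\nabla^2u|\le M/R^2\qquad\text{on }B_{R/2}.
\]
Let $0<\delta\le\frac18$, $r=\delta R$ and $u^r=P_{H_r(D)}u$. Then
\begin{itemize}
\item[(i)] $\|\Delta(u^r-u)\|\le C_1(|A|+M)\,r^{2\theta}$;
\item[(ii)] $e:=u^r-u+Aw_r$ satisfies $|\nabla^ie|\le C_1(|A|+M)\,\delta\,r^{-i}$ on $B_{r/2}$ for $i=0,1,2$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $\tilde e=u^r-u+A\chi_Rw_r$. The function $\chi_Rw_r\in W^{2,2}$ has compact support in $B_{R/2}\subset D$, so $\tilde e\in H(D)$; and $\tilde e=e$ on $B_r\subset B_{R/4}$. We show that $\tilde e$ is almost orthogonal to $H_r(D)$ and almost belongs to it.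

\emph{Almost orthogonal.} Let $\varphi\in H_r(D)$. Since $u^r-u$ is orthogonal to $H_r(D)$, we have $(\Delta\tilde e,\Delta\varphi)=A(\Delta(\chi_Rw_r),\Delta\varphi)$. Expanding $\Delta(\chi_Rw_r)$ and $\Delta(\chi_R\varphi)$,
\begin{multline*}
(\Delta(\chi_Rw_r),\Delta\varphi)=(\Delta w_r,\Delta(\chi_R\varphi))-(\Delta w_r,\,2\nabla\chi_R\cdot\nabla\varphi+\varphi\Delta\chi_R)\\
+(2\nabla\chi_R\cdot\nabla w_r+w_r\Delta\chi_R,\,\Delta\varphi).
\end{multline*}
The first term is $0$ by Lemma~\ref{lem:w}, because $\chi_R\varphi$ has compact support and zero trace on $S_r$. The other two terms live on $Z=\{R/4\le|x|\le R/2\}$, where \eqref{eq:wbounds} gives $|\nabla^iw_r|\le C\delta^{4\theta}R^{-i}$. Since $|Z|^{1/2}\le CR^{n/2}=CR^{2\theta+2}$,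
\begin{equation}\label{eq:tail}
\|\Delta w_r\|_{L^2(Z)}+\|2\nabla\chi_R\cdot\nabla w_r+w_r\Delta\chi_R\|\le C\delta^{4\theta}R^{2\theta}=C\delta^{2\theta}r^{2\theta}\le C\delta r^{2\theta},
\end{equation}
and by \eqref{eq:holder},
\[
\|2\nabla\chi_R\cdot\nabla\varphi+\varphi\Delta\chi_R\|\le C\bigl(R^{-1}\|\nabla\varphi\|_{L^2(B_R)}+R^{-2}\|\varphi\|_{L^2(B_R)}\bigr)\le C\|\Delta\varphi\|.
\]
Hence $|(\Delta\tilde e,\Delta\varphi)|\le C|A|\delta r^{2\theta}\|\Delta\varphi\|$ for all $\varphi\in H_r(D)$.

\emph{Almost pinned.} On $S_r$ we have $u^r=0$ and $\chi_Rw_r=1$, so $\tilde e=A-u$. Let $q=(A-u)\chi_{8r}$. It is smooth, its support lies in $B_{4r}\subset B_{R/2}$ (here $\delta\le\frac18$ is used), and it equals $A-u$ on $B_{2r}$; so $q\in H(D)$ and $\tilde e-q\in H_r(D)$. On $B_{4r}$ the hypotheses give $|u-A|\le4rM/R=4M\delta$, $|\nabla u|\le M\delta r^{-1}$, $|\nabla^2u|\le M\delta^2r^{-2}$. Therefore $|\Delta q|\le CM\delta r^{-2}$ and $\|\Delta q\|\le CM\delta r^{2\theta}$.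

\emph{Conclusion.} With $\varphi=\tilde e-q$,
\[
\|\Delta\varphi\|^2=(\Delta\tilde e,\Delta\varphi)-(\Delta q,\Delta\varphi)\le C(|A|+M)\delta r^{2\theta}\|\Delta\varphi\| ,
\]
so $\|\Delta\tilde e\|\le\|\Delta\varphi\|+\|\Delta q\|\le C(|A|+M)\delta r^{2\theta}$. In $B_r$, the function $u^r-u$ is biharmonic by (P3), since $C_0^\infty(B_r)\subset H_r(D)$, and $w_r$ is biharmonic by Lemma~\ref{lem:w}. Lemma~\ref{lem:interior} applied to $\tilde e$ in $B_r$ gives (ii). Finally $\|\Delta(\chi_Rw_r)\|\le Cr^{2\theta}$ by \eqref{eq:wbounds} and \eqref{eq:tail}, and (i) follows from $u^r-u=\tilde e-A\chi_Rw_r$.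
\end{proof}

\section{Perforated spheres}\label{sec:perf}

A domain cannot be pinned by deleting $S_r$: the set $D\setminus S_r$ is disconnected, $H(D\setminus S_r)=H(B_r)\oplus H(D\setminus\overline{B_r})$ when $\overline{B_r}\subset D$, and a solution with $f=0$ in $B_r$ vanishes there. Instead we delete balls of radius $\varepsilon$ centered at points of $S_r$ with spacing $h$. The holes must be large enough to force the trace to $0$ and small enough not to constrain the gradient. The second requirement is easy to quantify. A smooth function that vanishes on $S_r$ has size $O(\varepsilon)$ near a hole, so cutting it off there costs energy $O(\varepsilon^{-2}\varepsilon^n)$; there are $O(h^{1-n})$ holes, and we need $\varepsilon^{n-2}\ll h^{n-1}$. The proof of Lemma~\ref{lem:trace} below shows that $\varepsilon^{n-2}\gg h^{n+1}$ is enough for the first requirement. We take the middle of this window, $\varepsilon^{n-2}=h^n$.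

Fix $r>0$. For $h>0$ let $\{y_1,\dots,y_N\}\subset S_r$ be a maximal set with $|y_i-y_l|\ge h$ for $i\ne l$, and put
\[
\varepsilon=h^{n/(n-2)},\qquad E_h=\bigcup_{i=1}^N\overline{B_\varepsilon(y_i)} .
\]
We always take $h$ so small that $h<r/4$, $\varepsilon<r/9$, $6\varepsilon<h$ and $\varepsilon<1$; this is possible since $\varepsilon/h=h^{2/(n-2)}\to0$. Let $T_h=\{x:\ ||x|-r|<h\}$. Then:
\begin{itemize}
\item[(G1)] The closed balls $\overline{B_{3\varepsilon}(y_i)}$ are disjoint and lie in $\{\frac23r<|x|<\frac43r\}$.
\item[(G2)] $N\le Cr^{n-1}h^{1-n}$, because the balls $B_{h/2}(y_i)$ are disjoint and lie in $T_h$, whose volume is at most $Cr^{n-1}h$.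
\item[(G3)] The balls $B_{2h}(y_i)\subset B_{2r}$ cover $T_h$: for $x\in T_h$ the point $rx/|x|$ is at distance less than $h$ from $x$ and, by maximality, from some $y_i$. A point $x$ lies in at most $5^n$ of these balls, since the corresponding disjoint balls $B_{h/2}(y_i)$ lie in $B_{5h/2}(x)$.
\end{itemize}

\subsection*{The holes force the trace to zero}

\begin{lemma}\label{lem:trace}
If $v\in C^\infty(\mathbb R^n)$ vanishes in a neighborhood of $E_h$, then
\[
\int_{S_r}v^2\,d\sigma\le Ch\int_{B_{2r}}\bigl(|\nabla^2v|^2+|\nabla v|^2\bigr)dx .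
\]
The same holds for $v\in H(D\setminus E_h)$, where $D\subset B_1$ is open.
\end{lemma}

\begin{proof}
Fix $i$ and a unit vector $\omega$. The function $\tau\mapsto v(y_i+\tau\omega)$ vanishes with its first derivative at $\tau=\varepsilon$, and its second derivative is at most $|\nabla^2v|$ in absolute value. For $\varepsilon<t\le2h$, Taylor's formula $v(y_i+t\omega)=\int_\varepsilon^t(t-\tau)\,\partial_\tau^2[v(y_i+\tau\omega)]\,d\tau$ and the Cauchy--Schwarz inequality give
\[
v(y_i+t\omega)^2\le4h^2\int_\varepsilon^\infty\tau^{1-n}d\tau\int_\varepsilon^{2h}|\nabla^2v(y_i+\tau\omega)|^2\tau^{n-1}d\tau ,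
\]
where the first integral is $\varepsilon^{2-n}/(n-2)$. We multiply by $t^{n-1}$ and integrate over $t\in(\varepsilon,2h)$ and $\omega$:
\[
\int_{B_{2h}(y_i)}v^2\,dx\le Ch^{n+2}\varepsilon^{2-n}\int_{B_{2h}(y_i)}|\nabla^2v|^2dx=Ch^2\int_{B_{2h}(y_i)}|\nabla^2v|^2dx .
\]
Summing over $i$ and using (G3), we get $\int_{T_h}v^2\le Ch^2\int_{B_{2r}}|\nabla^2v|^2$. To pass from the tube to the sphere, note that for $\tau\in(r,r+h)$
\[
v(r\omega)^2\le2v(\tau\omega)^2+2h\int_r^{r+h}|\nabla v(s\omega)|^2ds .
\]
We average over $\tau$, multiply by $r^{n-1}$, which is at most $\tau^{n-1}$ and $s^{n-1}$, and integrate over $\omega$. The result is $\int_{S_r}v^2\,d\sigma\le\frac2h\int_{T_h}v^2+2h\int_{T_h}|\nabla v|^2$, which proves the first claim. Functions in $C_0^\infty(D\setminus E_h)$ vanish near $E_h$ and are dense in $H(D\setminus E_h)$, and both sides of the inequality are continuous in $W^{2,2}$.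
\end{proof}

The first consequence is that each perforated sphere makes a contribution of fixed size to the series \eqref{eq:series}. We test a competitor for the capacity against $w_r$, which by \eqref{eq:green} sees only the trace.

\begin{lemma}\label{lem:cap}
For all sufficiently small $h$, depending on $n$ and $r$, $\operatorname{cap}_2(E_h)\ge\kappa_nr^{n-4}$, where $\kappa_n=c_n|S_1|/4>0$.
\end{lemma}

\begin{proof}
Let $\varphi\in C_0^\infty(\mathbb R^n)$ equal $1$ near $E_h$. Lemma~\ref{lem:trace} for $v=1-\varphi$ and \eqref{eq:holder} give $\|1-\varphi\|_{L^2(S_r)}\le C(n,r)h^{1/2}\|\Delta\varphi\|$, so $\int_{S_r}\varphi\,d\sigma\ge|S_1|r^{n-1}-C(n,r)h^{1/2}\|\Delta\varphi\|$. By \eqref{eq:green},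
\[
c_n|S_1|r^{n-4}\le\bigl(\|\Delta w_r\|+C(n,r)h^{1/2}\bigr)\|\Delta\varphi\| .
\]
For small $h$, chosen independently of $\varphi$, the bracket is at most $2\|\Delta w_r\|$. The left side is $\|\Delta w_r\|^2$ by \eqref{eq:wbounds}, so $\|\Delta\varphi\|^2\ge\frac14\|\Delta w_r\|^2=\kappa_nr^{n-4}$.
\end{proof}

\subsection*{The holes force nothing else}

We must approximate every $\varphi\in H_r(D)$ by functions that vanish on the holes. The cut-off estimate above needs the pointwise bound $|\varphi|=O(\varepsilon)$ near the holes, which a general element of $W^{2,2}$ does not have. So we first reduce to smooth functions. Plain mollification destroys the zero trace; oddness under inversion in the sphere preserves it, and the even part can be pushed away from the sphere.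

\begin{lemma}\label{lem:dense}
Let $D\subset B_1$ be open and $\overline{B_{2r}}\subset D$. The functions of the following two types span a dense subspace of $H_r(D)$:
\begin{itemize}
\item[($\alpha$)] $\varphi\in C_0^\infty(D)$ with $\varphi=0$ on $S_r$;
\item[($\beta$)] $\varphi\in W^{2,2}$ with compact support in $D\setminus S_r$.
\end{itemize}
\end{lemma}

\begin{proof}
Functions of both types belong to $H_r(D)$. Let $\varphi\in H_r(D)$, and let $\eta$ be a smooth radial function equal to $1$ near $S_r$, with compact support in the shell $U=\{r/2<|x|<2r\}\subset D$. If $\varphi_l\in C_0^\infty(D)$ and $\varphi_l\to\varphi$ in $H$, then $(1-\eta)\varphi_l$ is of type ($\beta$) and tends to $(1-\eta)\varphi$. It remains to approximate $\phi=\eta\varphi$.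

Use the coordinates $x=re^s\omega$, in which $U$ is $(-\log2,\log2)\times S_1$ and $S_r$ is $\{s=0\}$. Then $\phi$ is supported in $|s|\le a$ for some $a<\log2$. In these coordinates $dx=|x|^n\,ds\,d\omega$ and
\[
\Delta=|x|^{-2}L,\qquad L=\partial_s^2+(n-2)\partial_s+\Delta_S,
\]
where $\Delta_S$ is the Laplace--Beltrami operator of $S_1$. So for $v\in W^{2,2}$ with compact support in $U$, the norm $\|\Delta v\|$ is comparable to the norm of $Lv$ in $L^2(\mathbb R\times S_1)$. Consequently, if operators $Q_\tau$ commute with $L$, tend strongly to the identity on $L^2(\mathbb R\times S_1)$ as $\tau\to0$, and $Q_\tau v\in W^{2,2}$ has compact support in $U$, then $Q_\tau v\to v$ in $H$, because $L(Q_\tau v-v)=Q_\tau Lv-Lv\to0$.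

The reflection $s\mapsto-s$ is a diffeomorphism of a neighborhood of $\overline U$ that fixes $S_r$, so it preserves $W^{2,2}$ and traces on $S_r$. Write $\phi=\phi_e+\phi_o$, the parts even and odd in $s$. Both are in $W^{2,2}$, are supported in $|s|\le a$, and have zero trace.

\emph{Even part.} We recall that if $g\in W^{1,2}$ has zero trace on $\{s=0\}$, then $g\mathbf 1_{s>0}\in W^{1,2}$ and its derivatives are those of $g$ multiplied by $\mathbf 1_{s>0}$; derivatives in the direction of the sphere commute with multiplication by $\mathbf 1_{s>0}$ for every $g\in W^{1,2}$. Let $\phi^+=\phi_e\mathbf 1_{s>0}$ and let $z_1,\dots,z_{n-1}$ be local coordinates on $S_1$. Then $\partial_s\phi^+=(\partial_s\phi_e)\mathbf 1_{s>0}$ and $\partial_{z_b}\phi^+=(\partial_{z_b}\phi_e)\mathbf 1_{s>0}$. The function $\partial_s\phi_e\in W^{1,2}$ is odd, so its trace equals its own negative and vanishes. Hence $\partial_s\phi^+\in W^{1,2}$, which places $\partial_s^2\phi^+$ and $\partial_{z_b}\partial_s\phi^+=\partial_s\partial_{z_b}\phi^+$ in $L^2$; and $\partial_{z_c}\partial_{z_b}\phi^+=(\partial_{z_c}\partial_{z_b}\phi_e)\mathbf 1_{s>0}\in L^2$.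 So $\phi^+\in W^{2,2}$, and by reflection $\phi^-=\phi_e\mathbf 1_{s<0}\in W^{2,2}$. For $0<\tau<\log2-a$ the translates $\phi^+(s-\tau,\omega)$ and $\phi^-(s+\tau,\omega)$ are supported in $\tau\le|s|\le a+\tau$, so they are of type ($\beta$). Translations in $s$ commute with $L$ and tend strongly to the identity, so the sum of the two translates tends to $\phi_e$ in $H$.

\emph{Odd part.} Let $m_\tau(s)$ be an even mollifier supported in $[-\tau,\tau]$, and let $e^{\tau\Delta_S}$ be the heat semigroup of $S_1$, which multiplies spherical harmonics of degree $l$ by $e^{-\tau l(l+n-2)}$. It is a contraction on $L^2(S_1)$, tends strongly to the identity as $\tau\to0$, commutes with $\Delta_S$, and maps $L^2(S_1)$ boundedly into $C^k(S_1)$ for every $k$. Put $Q_\tau v=e^{\tau\Delta_S}(m_\tau*_sv)$. Since $s\mapsto(m_\tau*_s\phi_o)(s,\cdot)$ is a smooth map into $L^2(S_1)$, the function $Q_\tau\phi_o$ is smooth in $(s,\omega)$. It is supported in $|s|\le a+\tau$ and is odd in $s$ because $m_\tau$ is even, so it vanishes at $s=0$ and is of type ($\alpha$)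 for small $\tau$. Both factors of $Q_\tau$ commute with $L$ and are contractions tending strongly to the identity on $L^2(\mathbb R\times S_1)$. Hence $Q_\tau\phi_o\to\phi_o$ in $H$.
\end{proof}

\begin{proposition}\label{prop:conv}
Let $D\subset B_1$ be open, $\overline{B_{2r}}\subset D$, and $g\in H$. Then $P_{H(D\setminus E_h)}g\to P_{H_r(D)}g$ in $H$ as $h\to0$.
\end{proposition}

\begin{proof}
\emph{Approximation.} For $\varphi$ of type ($\alpha$) or ($\beta$) we find $\varphi_h\in H(D\setminus E_h)$ with $\varphi_h\to\varphi$ in $H$. If $\varphi$ is of type ($\beta$), its support is at positive distance from $S_r$, while $E_h$ lies within $\varepsilon$ of $S_r$; so $\varphi_h=\varphi$ works for small $h$. If $\varphi$ is of type ($\alpha$), let $\eta_i(x)=\chi_{6\varepsilon}(x-y_i)$, which equals $1$ on $B_{3\varepsilon/2}(y_i)$ and is supported in $B_{3\varepsilon}(y_i)$. By (G1), $\varphi_h=\varphi-\sum_i\varphi\eta_i\in C_0^\infty(D\setminus E_h)$. Since $\varphi(y_i)=0$, we have $|\varphi|\le C_\varphi\varepsilon$ on $B_{3\varepsilon}(y_i)$,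 so
\[
|\Delta(\varphi\eta_i)|\le|\Delta\varphi|+2|\nabla\varphi||\nabla\eta_i|+|\varphi||\Delta\eta_i|\le C_\varphi\,\varepsilon^{-1}.
\]
The supports are disjoint, so by (G2), $\|\Delta(\varphi-\varphi_h)\|^2\le C_\varphi N\varepsilon^{n-2}\le C_{\varphi,r}\,h^{1-n}h^n\to0$.

\emph{Weak limits.} Let $v_h=P_{H(D\setminus E_h)}g$ and $v=P_{H_r(D)}g$. Then $v_h\in H(D)$ and $\|\Delta v_h\|\le\|\Delta g\|$. Let $v^*\in H(D)$ be the weak limit of $v_h$ along some sequence $h\to0$. By Lemma~\ref{lem:trace} and \eqref{eq:holder}, $\|v_h\|_{L^2(S_r)}\le Ch^{1/2}\|\Delta g\|\to0$; the trace is a bounded linear operator, hence weakly continuous, so $v^*\in H_r(D)$. For $\varphi$ of type ($\alpha$) or ($\beta$) we pass to the limit in $(\Delta v_h,\Delta\varphi_h)=(\Delta g,\Delta\varphi_h)$, a pairing of a weakly and a strongly convergent sequence, and obtain $(\Delta v^*,\Delta\varphi)=(\Delta g,\Delta\varphi)$. By Lemma~\ref{lem:dense} this holds for all $\varphi\in H_r(D)$, so $v^*=v$. All weak limits coincide, so $v_h\rightharpoonup v$ as $h\to0$.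

\emph{Strong convergence.} We have $\|\Delta v_h\|^2=(\Delta g,\Delta v_h)\to(\Delta g,\Delta v)=\|\Delta v\|^2$, and weak convergence with convergence of norms is strong convergence.
\end{proof}

\section{The iteration}\label{sec:iter}

We perforate one sphere in each of the shells $C_{2^{-k_j}}$ for a sparse sequence $k_j$. The next proposition isolates what holds for every sufficiently sparse sequence; the parts of Theorem~\ref{thm:main} will come from different choices. With the constants of Lemmas~\ref{lem:interior} and~\ref{lem:pin} put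
\[
C_2=(n+1)(C_1+1),\qquad C_3=16^{2\theta}C_0C_2,
\]
and fix $\delta_*=\delta_*(n)>0$ with
\begin{equation}\label{eq:deltastar}
\delta_*\le\tfrac1{16},\qquad C_2\delta_*\le\tfrac14,\qquad 2\theta\,\delta_*^{2\theta}\le\tfrac12,\qquad 2C_3\delta_*^{2\theta}\le\tfrac14 .
\end{equation}
Fix also $\psi\in C_0^\infty(B_1)$ with $\psi=1$ on $B_{3/4}$, and let $f=\Delta^2\psi$; the support of $f$ is a compact subset of $B_1\setminus B_{3/4}$.

\begin{proposition}\label{prop:iter}
Let $0=k_0<k_1<k_2<\cdots$ be integers with $\delta_j:=2^{1-(k_j-k_{j-1})}\le\delta_*$ for all $j\ge1$, and let $\rho_j=\frac3{32}2^{-k_j}$. There are a domain $\Omega\subset B_1$ with $0\in\partial\Omega$ and $f\in C_0^\infty(\Omega)$, compact sets $E_j\subset C_{2^{-k_j}}\setminus\Omega$ for $j\ge1$, and numbers $A_0=1,A_1,A_2,\dots$ such that, with $u$ the generalized solution of $\Delta^2u=f$ in $\Omega$: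
\begin{itemize}
\item[(i)] $2^{k_j(n-4)}\operatorname{cap}_2(E_j)\ge\kappa_n(\frac34)^{n-4}$ for $j\ge1$; in particular $\Omega$ satisfies \eqref{eq:series};
\item[(ii)] $|A_{j+1}+\theta A_j|\le C_2\delta_{j+1}|A_j|$ for $j\ge0$, and $A_j\ne0$ has the sign of $(-1)^j$;
\item[(iii)] $S_{\rho_j}\subset\Omega$ and $\frac12\le u/A_j\le\frac32$ on $S_{\rho_j}$ for $j\ge1$.
\end{itemize}
\end{proposition}

\begin{proof}
Put $r_j=\frac342^{-k_j}$ and $R_j=r_j/2$ for $j\ge0$. Then $r_{j+1}=\delta_{j+1}R_j$, $\rho_j=r_j/8$, and the radii at level $j$ are ordered as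
\begin{equation}\label{eq:radii}
2r_{j+1}\le\frac{r_j}{16}<\rho_j<\frac{R_j}2<R_j<\frac23r_j .
\end{equation}

\emph{Step 1: the inductive construction.} Let $\Omega_0=B_1$. We construct $\Omega_{j+1}=\Omega_j\setminus E_{j+1}$, where $E_{j+1}$ is a perforation of $S_{r_{j+1}}$, and put $u_j=P_{H(\Omega_j)}\psi$, $A_j=u_j(0)$. To apply Lemma~\ref{lem:pin} again and again, we need $u_j$ to vary little near $0$ relative to its own value $A_j$. The inductive hypothesis is
\[
(\mathrm I_j)\qquad B_{R_j}\subset\Omega_j,\quad A_j\ne0,\quad|\nabla u_j|\le\frac{|A_j|}{R_j}\ \text{ and }\ |\nabla^2u_j|\le\frac{n|A_j|}{R_j^2}\ \text{ on }B_{R_j/2}.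
\]
By (P3), $u_j-\psi$ is biharmonic in $\Omega_j$, so $u_j$ is biharmonic in $\Omega_j\cap B_{3/4}$, in particular in $B_{R_j}$. Since $u_0=\psi=1$ on $B_{3/4}$, $(\mathrm I_0)$ holds with $A_0=1$.

Assume $(\mathrm I_j)$ and write $r=r_{j+1}$, $\delta=\delta_{j+1}$, $u^r=P_{H_r(\Omega_j)}u_j$. By \eqref{eq:radii}, $\overline{B_{2r}}\subset B_{R_j}\subset\Omega_j$. Let $E_{j+1}=E_h$ be a perforation of $S_r$ as in Section~\ref{sec:perf}. By (G1), the holes and their concentric closed enlargements by the factor $3$ lie in
\begin{equation}\label{eq:shell}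
\{\tfrac23r<|x|<\tfrac43r\}=\{\tfrac122^{-k_{j+1}}<|x|<2^{-k_{j+1}}\}.
\end{equation}
In particular $B_{R_{j+1}}=B_{r/2}\subset\Omega_{j+1}$. By (P2), $u_{j+1}=P_{H(\Omega_j\setminus E_h)}u_j$, so Proposition~\ref{prop:conv} gives $u_{j+1}\to u^r$ in $H$ as $h\to0$. By (P3), $u_{j+1}-u_j$ and $u^r-u_j$ are biharmonic in $B_{r/2}$, hence so is $u_{j+1}-u^r$, and Lemma~\ref{lem:interior} shows that $u_{j+1}-u^r\to0$ in $C^2(B_{r/4})$. Since $A_j\ne0$, we can fix $h$ so small that Lemma~\ref{lem:cap} applies and
\begin{equation}\label{eq:hsmall}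
\|\Delta(u_{j+1}-u^r)\|\le|A_j|r^{2\theta},\qquad|\nabla^i(u_{j+1}-u^r)|\le\delta|A_j|r^{-i}\ \text{ on }B_{r/4},\ \ i\le 2 .
\end{equation}

Apply Lemma~\ref{lem:pin} with $D=\Omega_j$, $R=R_j$, $M=n|A_j|$. By \eqref{eq:inside}, on $B_{r/4}=B_{R_{j+1}/2}$,
\begin{equation}\label{eq:profile}
u_{j+1}=-\theta A_j\Bigl(1-\frac{|x|^2}{r^2}\Bigr)+g,\qquad g=(u_j-A_j)+e+(u_{j+1}-u^r).
\end{equation}
By $(\mathrm I_j)$ and $1/R_j=\delta/r$, on $B_{r/4}$ we have $|u_j-A_j|\le\delta|A_j|$, $|\nabla u_j|\le\delta|A_j|r^{-1}$, $|\nabla^2u_j|\le n\delta^2|A_j|r^{-2}$. Adding the bounds of Lemma~\ref{lem:pin}(ii) and \eqref{eq:hsmall}, we get $|\nabla^ig|\le(n+(n+1)C_1+1)\delta|A_j|r^{-i}=C_2\delta|A_j|r^{-i}$ for $i\le2$. At $x=0$ this is the inequality in (ii). Since $C_2\delta\le\frac14\le\frac\theta4$,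
\begin{equation}\label{eq:ratio}
-\tfrac54\theta\le A_{j+1}/A_j\le-\tfrac34\theta ,
\end{equation}
which gives the sign in (ii). Differentiating \eqref{eq:profile} and using $|x|<r/4$, $\theta|A_j|\le\frac43|A_{j+1}|$ and $r=2R_{j+1}$, we find on $B_{R_{j+1}/2}$
\begin{gather*}
|\nabla u_{j+1}|\le\Bigl(\frac\theta2+\frac\theta4\Bigr)\frac{|A_j|}r\le\frac{|A_{j+1}|}r\le\frac{|A_{j+1}|}{R_{j+1}},\\
|\nabla^2u_{j+1}|\le\Bigl(2\sqrt n\,\theta+\frac\theta4\Bigr)\frac{|A_j|}{r^2}\le\frac{2\sqrt n+\frac14}3\,\frac{|A_{j+1}|}{R_{j+1}^2}\le\frac{n|A_{j+1}|}{R_{j+1}^2}.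
\end{gather*}
So $(\mathrm I_{j+1})$ holds with the same constants: the derivatives of $u_{j+1}$ are governed by the explicit profile, and the errors inherited from earlier steps carry the small factor $\delta$. Finally, Lemma~\ref{lem:pin}(i) and \eqref{eq:hsmall} give
\begin{equation}\label{eq:increment}
\|\Delta(u_{j+1}-u_j)\|\le C_2|A_j|\,r_{j+1}^{2\theta}.
\end{equation}

\emph{Step 2: the domain.} Let $\Omega=B_1\setminus(\{0\}\cup\bigcup_{j\ge1}E_j)$. By \eqref{eq:shell} the compact sets $E_j\subset C_{2^{-k_j}}$ shrink to $0$, so the removed set is compact and $\Omega$ is open. All holes lie in $B_{1/2}$, so $f\in C_0^\infty(\Omega)$. By \eqref{eq:shell} and \eqref{eq:radii}, the sets $E_i$ with $i>j$ lie in $B_{2r_{j+1}}\subset B_{r_j/16}$, and those with $i\le j$ lie outside $B_{r_j/2}$. Hence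
\begin{equation}\label{eq:free}
\{r_j/16<|x|<r_j/2\}\subset\Omega\qquad(j\ge1).
\end{equation}
In particular $S_{\rho_j}\subset\Omega$, and $0\in\partial\Omega$.

To see that $\Omega$ is connected, note that the enlargements of all holes by the factor $3$ are pairwise disjoint, by (G1) within one $E_j$ and by \eqref{eq:shell} for different $j$, and lie in $B_1\setminus\{0\}$. Let $a,b\in\Omega$ and join them by a path in $B_1\setminus\{0\}$. The path stays away from $0$, so it meets finitely many holes. If it meets a hole, choose a concentric closed ball $B'$, larger than the hole by a factor in $(1,2)$ and containing neither $a$ nor $b$, and replace the part of the path between its first and last points on $\partial B'$ by an arc on $\partial B'$. The remaining parts lie outside $B'$, since they are joined to $a$ or $b$ without crossing $\partial B'$, and $\partial B'\subset B_1\setminus\{0\}$ meets no hole. So the new path meets fewer holes, and after finitely many replacements it lies in $\Omega$.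

Lemma~\ref{lem:cap} gives $\operatorname{cap}_2(E_j)\ge\kappa_nr_j^{n-4}$, which is the bound in (i). By monotonicity, the terms of \eqref{eq:series} with $k=k_j$ are at least $\kappa_n(\frac34)^{n-4}$, so the series diverges.

\emph{Step 3: $u_j\to u$ in $H$.} The values $A_i$ may grow geometrically, but the radii decrease faster. For $i\ge j\ge0$, \eqref{eq:ratio} gives $|A_i|\le(2\theta)^{i-j}|A_j|$, and $r_{i+1}\le\delta_*r_i$ gives $r_{i+1}\le\delta_*^{\,i-j+1}r_j$. By the third condition in \eqref{eq:deltastar},
\begin{equation}\label{eq:geometric}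
|A_i|\,r_{i+1}^{2\theta}\le|A_j|\,r_j^{2\theta}\delta_*^{2\theta}\bigl(2\theta\delta_*^{2\theta}\bigr)^{i-j}\le|A_j|\,r_j^{2\theta}\delta_*^{2\theta}\,2^{-(i-j)} .
\end{equation}
By \eqref{eq:increment}, $u_j$ converges in $H$ to some $\tilde u$, and
\begin{equation}\label{eq:remainder}
\|\Delta(\tilde u-u_j)\|\le2C_2\delta_*^{2\theta}|A_j|\,r_j^{2\theta}.
\end{equation}
We claim that $\tilde u=P_{H(\Omega)}\psi$, which is $u$ by (P1). For $\varphi\in H(\Omega)\subset H(\Omega_j)$ the identity $(\Delta u_j,\Delta\varphi)=(\Delta\psi,\Delta\varphi)$ passes to the limit. What needs proof is $\tilde u\in H(\Omega)$, since the $u_j$ do not vanish near $0$ or on the later holes. Let $\zeta_j=1-\chi_{8r_{j+1}}$, which vanishes on $B_{2r_{j+1}}\supset\{0\}\cup\bigcup_{i>j}E_i$. If $v\in C_0^\infty(\Omega_j)$, then $\zeta_jv$ has compact support in $\Omega_j\setminus B_{2r_{j+1}}\subset\Omega$; approximating $u_j$ by such $v$ gives $\zeta_ju_j\in H(\Omega)$. The support of $1-\zeta_j$ lies in $B_{4r_{j+1}}\subset B_{R_j/2}$, where $(\mathrm I_j)$ and $r_{j+1}\le R_j$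 give $|\nabla^iu_j|\le C|A_j|r_{j+1}^{-i}$ for $i\le2$. Hence $\|\Delta((1-\zeta_j)u_j)\|\le C|A_j|r_{j+1}^{2\theta}$, which tends to $0$ by \eqref{eq:geometric} applied with the pair $(j,0)$ in place of $(i,j)$. So $\tilde u=\lim\zeta_ju_j\in H(\Omega)$.

\emph{Step 4: the values on $S_{\rho_j}$.} Let $j\ge1$ and $|x|=\rho_j=R_j/4$. By $(\mathrm I_j)$, $|u_j(x)-A_j|\le\frac14|A_j|$. The ball $B_{r_j/16}(x)$ lies in $\{r_j/16<|y|<3r_j/16\}$, hence in $\Omega$ by \eqref{eq:free}. By (P2) and (P3), $u-u_j=P_{H(\Omega)}u_j-u_j$ is biharmonic in $\Omega$. Lemma~\ref{lem:interior}, \eqref{eq:remainder} and the last condition in \eqref{eq:deltastar} give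
\[
|u(x)-u_j(x)|\le C_0\Bigl(\frac{r_j}{16}\Bigr)^{-2\theta}2C_2\delta_*^{2\theta}|A_j|\,r_j^{2\theta}=2C_3\delta_*^{2\theta}|A_j|\le\tfrac14|A_j| .
\]
Therefore $|u(x)-A_j|\le\frac12|A_j|$, which is (iii).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

It remains to choose the gaps $k_j-k_{j-1}$ so that $|A_j|$ does not tend to $0$. By Proposition~\ref{prop:iter}(ii),
\begin{equation}\label{eq:lower}
|A_{j}|\ge(\theta-C_2\delta_{j})|A_{j-1}|\qquad(j\ge1).
\end{equation}
This is where the dimension decides. If $\theta$ were less than $1$, a recursion as in (ii) with small $\delta_j$ would drive $A_j$ to $0$ geometrically. If $\theta=1$, the losses $C_2\delta_j$ must be summable for \eqref{eq:lower} to give a lower bound, so the gaps must grow; condition \eqref{eq:series} survives because every perforated sphere contributes a fixed amount, however sparse the sequence. If $\theta>1$, the margin $\theta-1$ absorbs a constant loss, and equal gaps are allowed.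

\subsection*{Failure of continuity and part (a)}

Let $n\ge8$. Fix an integer $m$ with $2^{1-m}\le\delta_*$ and let $k_j-k_{j-1}=m+\lceil2\log_2j\rceil$ for $j\ge1$. Then $\delta_j\le2^{1-m}j^{-2}$, so Proposition~\ref{prop:iter} applies and $\sum_j\delta_j<\infty$. Since $\theta\ge1$, $C_2\delta_j\le\frac14$, and $1-t\ge e^{-2t}$ for $0\le t\le\frac14$, inequality \eqref{eq:lower} gives
\[
|A_j|\ge\prod_{i\le j}(1-C_2\delta_i)\ge c_0:=\exp\Bigl(-2C_2\sum_{i\ge1}\delta_i\Bigr)>0 .
\]
By (ii) and (iii), $(-1)^ju\ge c_0/2$ on the spheres $S_{\rho_j}\subset\Omega$, and $\rho_j\downarrow0$. So $u(x)\not\to0$ as $x\to0$, although $\Omega$ satisfies \eqref{eq:series} by (i). This proves the main statement.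

For (a), let $n=8$ and use the same domain. We have $k_j\le(m+1)j+2j\log_2j\le bj\log(j+1)$ with a constant $b=b(m)$. For large $N$ the integer $J=\lfloor N/(b\log N)\rfloor$ satisfies $J+1\le N$, so $k_J\le bJ\log N\le N$. Thus at least $J$ of the indices $k\le N$ are of the form $k_j$, and each contributes at least $\kappa_8(\frac34)^4$ to the partial sum. Since $J\ge N/(2b\log N)$ for large $N$, (a) follows.

\subsection*{Part (b)}

Let $n\ge9$, so $\theta>1$. Take $k_j=mj$, with $m$ so large that $2^{1-m}\le\delta_*$ and $\theta':=\theta-C_22^{1-m}>1$. Then $\delta_j=2^{1-m}$ for all $j$, Proposition~\ref{prop:iter} applies, and \eqref{eq:lower} gives $|A_j|\ge\theta'^{\,j}$.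

\emph{Growth.} Let $\kappa=m^{-1}\log_2\theta'>0$. For $|x|=\rho_j=\frac3{32}2^{-mj}$ we have $\theta'^{\,j}=2^{mj\kappa}=(\frac3{32})^\kappa|x|^{-\kappa}$, so by (ii) and (iii)
\[
(-1)^ju(x)\ge\tfrac12\theta'^{\,j}=\tfrac12\bigl(\tfrac3{32}\bigr)^\kappa|x|^{-\kappa}.
\]
In particular $(-1)^ju\ge\frac12$ on $S_{\rho_j}$, so this domain also has the properties in the main statement, and $u$ is unbounded near $0$.

\emph{Capacity density.} For $0<\rho\le1$ let $j\ge1$ be the least index with $2^{-mj}\le\rho$. Then $2^{-mj}\ge2^{-m}\rho$: for $j=1$ because $\rho\le1$, and for $j>1$ because $2^{-m(j-1)}>\rho$. Since $E_j\subset\overline{B_\rho}\setminus\Omega$, monotonicity and (i) give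
\[
\operatorname{cap}_2(\overline{B_\rho}\setminus\Omega)\ge\kappa_n\bigl(\tfrac34\bigr)^{n-4}2^{-mj(n-4)}\ge\kappa_n\bigl(\tfrac34\bigr)^{n-4}2^{-m(n-4)}\rho^{\,n-4}.
\]

\emph{Green function.} Suppose $|G(x,y)|\le C|x-y|^{4-n}$ in $\Omega$. For $x\in\Omega\cap B_{1/2}$ and $y$ in the support of $f$ we have $|x-y|\ge\frac14$, so $|u(x)|\le C4^{n-4}\int|f|\,dy$. This contradicts the growth of $u$ on the spheres $S_{\rho_j}$ and completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{source}
\emph{``I learned from Kellogg that the old problem of potential distribution was attracting renewed interest.''}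
\texttt{https://libarch.nmu.org.ua/\allowbreak bitstream/\allowbreak handle/\allowbreak GenofondUA/\allowbreak 1251/\allowbreak 0d8ef28c7c839874f950df3176d3d14c.pdf\allowbreak ?isAllowed=y\&sequence=1}

\end{thebibliography}
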